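\title{The countable chain condition for shy sets characterizes locally compact Polish groups}

\begin{abstract}
A subset of a Polish group is shy if it lies in a universally measurable set all of whose two-sided translates are null for one Borel probability measure. In a locally compact group the shy sets are the sets of Haar measure zero, and there is no uncountable family of pairwise disjoint non-shy Borel sets. We prove that such a family exists in every other Polish group: a Polish group that is not locally compact contains $2^{\aleph_0}$ pairwise disjoint closed non-shy sets, and $2^{\aleph_0}$ pairwise disjoint $F_\sigma$ sets each of which contains a left translate of every compact set.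
\end{abstract}

\section{Shy sets and the countable chain condition}

A \emph{Polish group} is a topological group whose topology is separable and completely metrizable. A subset of a Polish group $G$ is \emph{universally measurable} if it is measurable for the completion of every Borel probability measure on $G$; Borel sets are universally measurable.

\begin{definition}
A universally measurable set $X\subseteq G$ is \emph{shy} if there is a Borel probability measure $\mu$ on $G$ with $\mu(gXh)=0$ for all $g,h\in G$. An arbitrary subset of $G$ is shy if it is contained in a shy universally measurable set.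
\end{definition}

The measure $\mu$ is a test: $X$ is small if some test measure sees no translate of it, and different sets may need different tests. For example, the hyperplane $\{x\in\mathbb{R}^\omega:x(0)=0\}$ is shy, because each of its translates meets the segment $\{(t,0,0,\dots):0\le t\le 1\}$ in at most one point, and Lebesgue measure on the segment serves as $\mu$. The shy sets form an ideal. When $G$ is locally compact they are exactly the sets of Haar measure zero, so shyness extends the notion of a Haar null set to groups that are not locally compact.

The ideal of shy sets satisfies the \emph{countable chain condition} (ccc) if there is no uncountable family of pairwise disjoint non-shy Borel subsets of $G$. The condition asks whether the ideal still behaves as if one measure governed it: if $\nu$ is a $\sigma$-finite Borel measure whose Borel null sets are all shy, then the ccc holds, since a $\sigma$-finite measure gives positive mass to only countably many members of a disjoint family. A locally compact Polish group is a countable union of compact sets, so its Haar measure is $\sigma$-finite and the ccc holds. On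 the other hand, the ccc is known to fail for $\mathbb{R}^\omega$, and more generally for $\prod_{n\in\omega}G_n$ whenever each $G_n$ is a locally compact but non-compact Polish group. The problem posed in \cite{nonshy} is to characterize the groups for which the ccc holds, and the natural conjecture is that they are just the locally compact ones.

The reason to expect this is that a Borel probability measure $\mu$ on a Polish space is \emph{inner regular}: every Borel set of positive measure contains a compact set of positive measure. A set that contains a translate of every compact set therefore defeats every test measure. If $G$ is not locally compact, its compact sets have empty interior, and one may hope that there is space for many disjoint sets of this kind. We prove that this is so. Throughout, $\omega=\{0,1,2,\dots\}$, $2^\omega$ is the set of sequences of zeros and ones, and an $F_\sigma$ set is a countable union of closed sets.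

\begin{theorem}\label{thm:main}
Let $G$ be a Polish group that is not locally compact. There are pairwise disjoint $F_\sigma$ sets $X_a\subseteq G$ $(a\in2^\omega)$, closed sets $F_a\subseteq X_a$, and a neighborhood $V_*$ of $1$ such that for every $a\in2^\omega$:
\begin{itemize}
\item[(T1)] for every compact $K\subseteq G$ there is $g\in G$ with $gK\subseteq X_a$;
\item[(T2)] for every compact $K\subseteq V_*$ there is $g\in G$ with $gK\subseteq F_a$.
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor:main}
Every Polish group that is not locally compact contains $2^{\aleph_0}$ pairwise disjoint closed non-shy sets. Hence the ideal of shy sets of a Polish group satisfies the ccc if and only if the group is locally compact.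
\end{corollary}

\begin{proof}
Shrinking $V_*$, we may take it open. Let $X\supseteq F_a$ be universally measurable and let $\mu$ be a Borel probability measure on $G$. Since $G$ is separable, countably many left translates of $V_*$ cover $G$, so $\mu(xV_*)>0$ for some $x$. By inner regularity there is a compact $K\subseteq xV_*$ with $\mu(K)>0$. By (T2), applied to $x^{-1}K$, there is $g$ with $gx^{-1}K\subseteq F_a\subseteq X$. Then $K\subseteq xg^{-1}X$, so $\mu(xg^{-1}X)>0$. Thus no $\mu$ witnesses that $X$ is shy, and $F_a$ is not shy. The sets $F_a$ are pairwise disjoint and nonempty, so there are $2^{\aleph_0}$ of them. The locally compact case was recalled above.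
\end{proof}

\begin{remark}
Property (T2) cannot hold in a locally compact group: taking for $K$ a compact neighborhood of $1$ inside $V_*$, we would find a nonempty open set in each $F_a$, and a separable space has no uncountable family of pairwise disjoint nonempty open sets.
\end{remark}

\section{The model case $\mathbb{Z}^\omega$}\label{sec:model}

Let $G=\mathbb{Z}^\omega$, written additively. We first paint integers with two colors so that each color class contains a translate of every finite set. List all \emph{requests} $(E,c)$, with $E\subseteq\mathbb{Z}$ finite and $c\in\{0,1\}$, in a sequence, and serve them in turn. When $(E,c)$ comes up, only a finite set $P$ of integers has color $1-c$. Choose $w$ outside the finite set $P-E$; then $w+E$ misses $P$, and we give all its points the color $c$. Let $A_c$ be the set of integers that receive color $c$. The sets $A_0,A_1$ are disjoint, and each contains a translate of every finite set.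

Put $C_{l,c}=\{y\in G:y(l)\in A_c\}$ and $F_a=\bigcap_{l}C_{l,a(l)}$ for $a\in2^\omega$. The sets $F_a$ are closed, and they are pairwise disjoint because $C_{l,0}\cap C_{l,1}=\varnothing$. If $K\subseteq G$ is compact, its projection $E_l$ to coordinate $l$ is finite; choosing $g(l)$ with $g(l)+E_l\subseteq A_{a(l)}$ for each $l$, we get $g+K\subseteq F_a$. This proves Theorem~\ref{thm:main} for $\mathbb{Z}^\omega$.

A general group has no coordinates, so we restate the argument in terms of the open subgroups $V_l=\{y:y(i)=0\text{ for }i<l\}$. The set $C_{l,c}$ is a union of cosets of $V_{l+1}$; we say that it lives at \emph{level} $l$. The element $g$ is a sum $w_0+w_1+\cdots$ of \emph{moves} $w_l\in V_l$, where $w_l$ is supported on coordinate $l$. Three features make the argument work.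
\begin{itemize}
\item[(A)] \emph{Room.} $V_l$ is not covered by finitely many cosets of $V_{l+1}$, so the move $w_l$ can avoid finitely many obstacles at level $l$.
\item[(B)] \emph{No interference.} The later moves lie in $V_{l+1}$ and preserve what was achieved at level $l$.
\item[(C)] \emph{Convergence.} Every series $\sum w_l$ with $w_l\in V_l$ converges.
\end{itemize}
A form of (A) holds in every group that is not locally compact. Features (B) and (C) can fail, and most of the proof consists of the repairs.

\section{Scales and two-colored levels}\label{sec:scales}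

From now on $G$ is a Polish group that is not locally compact. Fix a countable dense set $H\subseteq G$ and a base at $1$ of open sets $V_0\supseteq V_1\supseteq\cdots$ that are symmetric ($V_j^{-1}=V_j$) and satisfy
\[
V_{j+1}^{5}\subseteq V_j .
\]
Such a base exists because $G$ is metrizable and the group operations are continuous. The inclusion replaces the subgroup property: a product of at most five elements of $V_{j+1}$ lies in $V_j$. We use it without comment.

To recognize compact sets and convergent sequences we need a complete metric tied to the group structure. By the Birkhoff--Kakutani theorem, $G$ has a compatible left-invariant metric $d_L$. Put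
\[
\rho(x,y)=d_L(x,y)+d_L(x^{-1},y^{-1})=d_L(1,x^{-1}y)+d_L(1,xy^{-1}).
\]
This is a compatible metric, since inversion is a homeomorphism, and a sequence $(x_n)$ is $\rho$-Cauchy if and only if both $x_n^{-1}x_m\to1$ and $x_nx_m^{-1}\to1$ as $n,m\to\infty$.

\begin{lemma}\label{lem:complete}
The metric $\rho$ is complete.
\end{lemma}

\begin{proof}
Inversion is a $\rho$-isometry. Let $(x_n)$ and $(y_n)$ be $\rho$-Cauchy; we show that $(x_ny_n)$ is. Given $j$, choose $N$ with $v_n:=y_N^{-1}y_n\in V_{j+1}$ for $n\ge N$. Since $x_n^{-1}x_m\to1$ and $y_N$ is fixed,
\[
(x_ny_n)^{-1}x_my_m=v_n^{-1}\,(y_N^{-1}x_n^{-1}x_my_N)\,v_m\in V_{j+1}^3\subseteq V_j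
\]
for all large $n,m$. The same argument for the sequences $(y_n^{-1})$ and $(x_n^{-1})$ gives $x_ny_n(x_my_m)^{-1}\to1$.

Let $\hat G$ be the completion of $(G,\rho)$. A map $f$ that is defined on a dense subset of a metric space, takes values in a complete metric space, and sends Cauchy sequences to Cauchy sequences has a continuous extension $\hat f$. Indeed, let $\hat f(p)=\lim f(q_n)$ for $q_n\to p$; interleaving two sequences shows that this is well defined; and if $p_n\to p$, take $q_n$ in the dense set within $1/n$ of $p_n$ and with $f(q_n)$ within $1/n$ of $\hat f(p_n)$, so that $\hat f(p_n)\to\hat f(p)$. Hence multiplication and inversion extend continuously to $\hat G$. The group laws hold on a dense set, so they hold everywhere, and $\hat G$ is a topological group with dense subgroup $G$. A completely metrizable subspace of a metric space is a $G_\delta$ set, so $G$ is a dense $G_\delta$ in $\hat G$, and so is $xG$ for each $x\in\hat G$. By the Baire category theorem $G\cap xG\neq\varnothing$, that is, $x\in G$. Thus $\hat G=G$.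
\end{proof}

Write $A\prec D$ if $A\subseteq FD$ for some finite $F\subseteq G$. The relation $A\not\prec D$ says that $A$ has room at scale $D$. The next lemma is the general form of (A), and the only place where the failure of local compactness is used.

\begin{lemma}\label{lem:room}
For every $j$ there is $d$ with $V_j\not\prec V_d$.
\end{lemma}

\begin{proof}
Suppose $V_j\prec V_d$ for all $d$. If $V_j\subseteq FV_d$, then taking inverses gives $V_j\subseteq V_dF^{-1}$, so $V_j$ is covered by the finitely many sets $fV_d\cap V_df'$ with $f\in F$, $f'\in F^{-1}$. For $x,y$ in one such set, $x^{-1}y$ and $xy^{-1}$ lie in $V_d^2$. Hence $V_j$ is $\rho$-totally bounded, its closure is compact by Lemma~\ref{lem:complete}, and $G$ is locally compact.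
\end{proof}

A move $w$ takes the point $\gamma x$ to $\gamma wx=\gamma x\cdot x^{-1}wx$, so its effect on a translate $\gamma K$ is measured by conjugates of $w$ by elements of $K$. Compactness makes these uniform.

\begin{lemma}\label{lem:conj}
Let $K\subseteq G$ be compact and $j\in\omega$.
\begin{itemize}
\item[(i)] For all large $s$, $xV_sx^{-1}\subseteq V_j$ for all $x\in KV_s$.
\item[(ii)] For all large $b$, $x^{-1}V_bx\subseteq V_j$ for all $x\in K$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) The map $(u,v)\mapsto uvu^{-1}$ is continuous at $(y,1)$, so each $y\in K$ has a $t(y)$ with $uvu^{-1}\in V_j$ for all $u\in yV_{t(y)}^2$ and $v\in V_{t(y)}$. Cover $K$ by $y_1V_{t(y_1)},\dots,y_nV_{t(y_n)}$ and let $s\ge\max_it(y_i)$. If $x\in KV_s$, then $x\in y_iV_{t(y_i)}V_s\subseteq y_iV_{t(y_i)}^2$ for some $i$, so $xV_sx^{-1}\subseteq V_j$. (ii) Apply (i) to $K^{-1}$.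
\end{proof}

Fix $d_0$ with $V_0\not\prec V_{d_0}$. The first move will be chosen at scale $V_{d_0}$, and it can be expected to avoid obstacles only at those levels $s$ for which $V_s$, conjugated by $K$, is finer than this scale. Call $s\in\omega$ \emph{admissible} for $K$ if
\[
xV_sx^{-1}\subseteq V_{d_0+1}\quad\text{for all }x\in KV_s .
\]
The analogue of the model case is the following statement, whose proof fills the remaining sections.

\begin{proposition}\label{prop:levels}
There are closed sets $C_{l,c}\subseteq G$ $(l\in\omega,\ c\in\{0,1\})$ with $C_{l,0}\cap C_{l,1}=\varnothing$ such that for every nonempty compact $K$, every $s_0$ admissible for $K$, and every $\varepsilon\in2^\omega$ there is $g\in G$ with $gK\subseteq C_{l,\varepsilon(l)}$ for all $l\ge s_0$.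
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:levels}]
The starting level depends on $K$, so membership in $X_a$ may depend only on a tail of the levels; this is why $X_a$ is $F_\sigma$, and why each bit of $a$ must be repeated. Let $\varphi:\omega\to\omega$ take every value infinitely often, and put
\[
F^s_a=\bigcap_{l\ge s}C_{l,a(\varphi(l))},\qquad X_a=\bigcup_sF_a^s .
\]
Each $F_a^s$ is closed. If $a(n)\ne a'(n)$ and $y\in F_a^s\cap F_{a'}^{s'}$, take $l\ge\max(s,s')$ with $\varphi(l)=n$; then $y\in C_{l,0}\cap C_{l,1}$, which is impossible. So the $X_a$ are pairwise disjoint. Every compact $K$ has an admissible $s_0$ by Lemma~\ref{lem:conj}(i), and the Proposition with $\varepsilon=a\circ\varphi$ gives (T1); the case $K=\varnothing$ is trivial. Let $s_*=d_0+2$, $V_*=V_{s_*}$, $F_a=F_a^{s_*}$. If $K\subseteq V_*$ and $x\in KV_{s_*}\subseteq V_{s_*}^2$, then $xV_{s_*}x^{-1}\subseteq V_{s_*}^5\subseteq V_{d_0+1}$. So $s_*$ is admissible for $K$, and (T2) follows.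
\end{proof}

\section{Two difficulties and two lemmas}\label{sec:design}

We shall find $g$ as the limit of $\gamma_m=w_0w_1\cdots w_m$. At step $m$, a finite net of $\gamma_mK$ is declared to consist of \emph{centers} of the prescribed colors at certain levels $l$, and $C_{l,c}$ is the closure of a union of small neighborhoods of the centers of color $c$ at level $l$. This section explains the shape of the construction and proves the two lemmas on which it rests. For examples we use the Polish group $S_\infty$ of permutations of $\omega$ with the topology of pointwise convergence, where $V_l$ is the subgroup fixing $0,\dots,l-1$. Here $V_b\not\prec V_{b+1}$, as $V_b$ can send $b$ to infinitely many points.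

\subsection*{Intermediate levels}
Suppose the move is taken from $V_b$, with $V_b\not\prec V_d$. For $x\in K$, the move is \emph{harmless} at level $l$ if $x^{-1}V_bx\subseteq V_l$: then $\gamma wx\in\gamma xV_l$. It is \emph{visible} at level $l$ if $xV_lx^{-1}\subseteq V_d$: then $w^{-1}w'\notin V_d$ implies $(\gamma wx)^{-1}\gamma w'x\notin V_l$, so separated moves produce separated points, and finitely many obstacles can be avoided. In $\mathbb{Z}^\omega$ with $d=b+1$, every $V_l$ is of one type or the other. In $S_\infty$ with $d=b+1$, harmless means that $x$ maps $\{0,\dots,l-1\}$ into $\{0,\dots,b-1\}$, and visible means that $x\{0,\dots,l-1\}\supseteq\{0,\dots,b\}$; for the transposition $x=(0\ n)$ with $n>b$, the move is harmless only for $l=0$ and visible only for $l>n$. The gap depends on $K$, while the sets $C_{l,c}$ must serve all $K$ at once, so we cannot remove it by discarding levels in advance.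

Let $s_m$ be a level from which on move $m$ is visible. Move $m+1$ becomes visible only at $s_{m+1}$, so move $m$ has to take care of the whole \emph{block} $B_m=[s_m,s_{m+1})$ of levels. But $s_{m+1}$ is determined by the size of move $m+1$ and is finer than it, so move $m+1$ may carry the points away from the centers just placed in $B_m$. It must place new centers there, at levels where it is neither harmless nor visible. The way out is to treat each obstacle separately. Either the move is large compared with the obstacle, and then the obstacle can be avoided; or it is small, and then the new center is near the old one, which was far from the obstacle. The next lemma provides a move for which this alternative holds for all obstacles at once. It is stated for $w$ and $w^{-1}$ together, for a reason that appears below.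

\begin{lemma}\label{lem:dodge}
Let $u_0,u_1,\dots\in G$, let $Q$ be a finite set, and for $q\in Q$ let $f_q\in G$ and let $D_q\subseteq G$ be symmetric. There are $k\ne k'$ such that $w=u_k^{-1}u_{k'}$ satisfies, for every $q\in Q$, one of the following:
\begin{itemize}
\item[(a)] $w$ and $w^{-1}$ lie in $D_q^2$;
\item[(b)] neither $w$ nor $w^{-1}$ lies in $f_qD_q$.
\end{itemize}
\end{lemma}

\begin{proof}
Ramsey's theorem says that if the two-element subsets of $\omega$ are given finitely many labels, then all pairs from some infinite subset of $\omega$ have the same label. Label $\{k,k'\}$ by $\{q\in Q:u_k^{-1}u_{k'}\in D_q^2\}$; this does not depend on the order, since $D_q^2$ is symmetric. After passing to a subsequence there is $Q_1\subseteq Q$ such that for all $k\neq k'$ we have $u_k^{-1}u_{k'}\in D_q^2$ exactly when $q\in Q_1$. Every pair satisfies (a) for $q\in Q_1$.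

Let $q\in Q\setminus Q_1$. A left translate $tD_q$ contains $u_k$ for at most one $k$, because $u_k,u_{k'}\in tD_q$ implies $u_k^{-1}u_{k'}\in D_q^2$. Now $u_k^{-1}u_{k'}\in f_qD_q$ means $u_{k'}\in u_kf_qD_q$, so for each $k$ this holds for at most one $k'$. Among the $M(M-1)$ ordered pairs of distinct $k,k'<M$, at most $M$ have $u_k^{-1}u_{k'}\in f_qD_q$ and at most $M$ have $u_{k'}^{-1}u_k\in f_qD_q$. So at most $2|Q|M$ pairs violate (b) for some $q\in Q\setminus Q_1$, and for $M>2|Q|+1$ some pair violates it for none.
\end{proof}

In case (a) the new center inherits its separation from the old one with the loss of one scale. We therefore record the \emph{age} of a center, the number of times its block was placed before, and let the required separation weaken with age. The ages must stay bounded.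

\subsection*{Convergence}
Small moves need not have a convergent product. In $S_\infty$, let $b_0<b_1<\cdots$ be arbitrary and let $w_j\in V_{b_j}$ be the transposition $(b_j\ b_{j+1})$. Then $\gamma_j(b_{j+1})=b_0$, so $\gamma_j^{-1}(b_0)=b_{j+1}$ has no limit and $(\gamma_j)$ diverges. By Lemma~\ref{lem:complete} we need both $\gamma_m^{-1}\gamma_j$ and $\gamma_j\gamma_m^{-1}$ to be small, and the second requires that move $m+1$ come from a set $W$ with $\gamma_mW\gamma_m^{-1}$ small. Such a $W$ depends on $w_m$. But the scale $d$ at which $W$ has room determines $s_{m+1}$, which must be known before $w_m$ is chosen, because move $m$ takes care of the levels below $s_{m+1}$. The choice $W=w_m^{-1}V_bw_m$ breaks the circle: the set $\gamma_mW\gamma_m^{-1}=\gamma_{m-1}V_b\gamma_{m-1}^{-1}$ is controlled in advance, and the room survives for one of $w,w^{-1}$.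

\begin{lemma}\label{lem:flip}
Let $D\subseteq V\subseteq G$ with $V\not\prec D$, and let $w\in G$. Then $w^{-1}Vw\not\prec D$ or $wVw^{-1}\not\prec D$.
\end{lemma}

\begin{proof}
If $w^{-1}Vw\subseteq FD$ and $wVw^{-1}\subseteq F'D$ with $F,F'$ finite, then
\[
V\subseteq(wFw^{-1})\,wDw^{-1}\subseteq(wFw^{-1})\,wVw^{-1}\subseteq(wFw^{-1})F'D ,
\]
so $V\prec D$.
\end{proof}

The conjugate $w_m^{-1}V_bw_m$ is known to be small only to the extent that $w_m$ is, so it does not shrink the moves. We therefore alternate. After an even step $m$ the next move comes from $V_{b_m}^2$, and $b_m$ is chosen so that all later moves are harmless below $s_m$; after an odd step it comes from the square of the conjugate. Thus a block is placed again at every step until an even step $m$ with $s_m$ above the block. Table~\ref{tab:ages} shows the schedule; ages never exceed $2$.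

\begin{table}[ht]
\centering
\begin{tabular}{c|ccccc}
 & $B_0$ & $B_1$ & $B_2$ & $B_3$ & $B_4$\\ \hline
$m=0$ & 0 & & & & \\
$m=1$ & 1 & 0 & & & \\
$m=2$ & \textbf{2} & \textbf{1} & 0 & & \\
$m=3$ & & & 1 & 0 & \\
$m=4$ & & & \textbf{2} & \textbf{1} & 0
\end{tabular}
\caption{Step $m$ places centers of age $m-k$ at the levels of the blocks $B_k$ that have an entry in row $m$. Bold entries mark the last time a block is placed.}\label{tab:ages}
\end{table}

\section{Construction of the sets $C_{l,c}$}\label{sec:construction}

As in the model case we serve countably many requests, without reference to any $K$ or $\varepsilon$. Step $m$ starts from the position $\gamma_{m-1}$ reached by the earlier steps, so a request must contain its history.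

A \emph{request} of length $m+1\ge1$ is a sequence $\pi=(s_0;\iota_0,\dots,\iota_m)$ with $\iota_k=(b_k,d_{k+1},s_{k+1},E_k,\sigma_k)$, where $b_k,d_{k+1}\in\omega$, $s_0<s_1<\dots<s_{m+1}$ are in $\omega$, $E_k\subseteq H$ is finite, and $\sigma_k:B_k\to\{0,1\}$ with $B_k=[s_k,s_{k+1})\cap\omega$. Its \emph{predecessor} is $\pi^-=(s_0;\iota_0,\dots,\iota_{m-1})$ if $m\ge1$, and the symbol $\varnothing$ if $m=0$. Put
\[
t_0=s_0,\qquad t_m=s_{m-1}\ \ (m\text{ odd}),\qquad t_m=s_{m-2}\ \ (m\ge2\text{ even}).
\]
The \emph{active levels} of $\pi$ are the $l$ with $t_m\le l<s_{m+1}$. For such an $l$, with $l\in B_k$, let $c_\pi(l)=\sigma_k(l)$ and $i_\pi(l)=m-k$. Then $i_\pi(l)\in\{0,1,2\}$, as in Table~\ref{tab:ages}.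

Since $H$ is countable, there are countably many requests. List them in a sequence, each once, so that every request comes after its predecessor (take any enumeration, insert the initial segments in front of each request, and delete repetitions). This is where separability enters: at each turn only finitely many requests have been served.

The requests are considered in turn, and each is \emph{granted} or \emph{refused}. A granted request $\pi$ of length $m+1$ receives an element $w_\pi\in G$, and we put $\gamma_\varnothing=1$, $W_\varnothing=V_0$,
\[
\gamma_\pi=\gamma_{\pi^-}w_\pi,\qquad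
W_\pi=\begin{cases}V_{b_m}&\text{if $m$ is even,}\\ w_\pi^{-1}V_{b_m}w_\pi&\text{if $m$ is odd.}\end{cases}
\]
It also places finitely many \emph{centers}, that is, quadruples $(z,l,c,i)$ consisting of a point $z\in G$, a level $l\in\omega$, a color $c\in\{0,1\}$ and an age $i\in\{0,1,2\}$.

\subsection*{The turn of $\pi$}
If $\pi^-\ne\varnothing$ was refused, $\pi$ is refused. Otherwise let $\gamma=\gamma_{\pi^-}$ and $W=W_{\pi^-}$, and consider the following conditions on $w\in G$.
\begin{itemize}
\item[(R1)] $w\in W^2$.
\item[(R2)] If $m$ is odd, then $w^{-1}V_{b_m}w\not\prec V_{d_{m+1}}$.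
\item[(R3)] For every $x\in E_m$, every active level $l$, and every center $(z',l,c',j)$ placed earlier with $c'\ne c_\pi(l)$, we have $z'^{-1}\gamma wx\notin V_{l+i_\pi(l)+j}$.
\end{itemize}
If no $w$ satisfies them, $\pi$ is refused. Otherwise $\pi$ is granted, $w_\pi$ is one such $w$, and $\pi$ places the centers $(\gamma_\pi x,\,l,\,c_\pi(l),\,i_\pi(l))$ for all $x\in E_m$ and all active $l$.

\begin{lemma}\label{lem:sep}
If $(z,l,c,i)$ and $(z',l,c',j)$ are centers with $c\ne c'$, then $z^{-1}z'\notin V_{l+i+j}$; in particular $z^{-1}z'\notin V_{l+4}$.
\end{lemma}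

\begin{proof}
A request uses one color at each level, so the two centers were placed at different turns. The later request satisfied (R3), and the conclusion is symmetric in the two centers because $V_{l+i+j}$ is symmetric. Finally $V_{l+4}\subseteq V_{l+i+j}$, as $i+j\le4$.
\end{proof}

Let $O_{l,c}$ be the union of the sets $zV_{l+5}$ over all centers $(z,l,c,i)$ of level $l$ and color $c$, and let $C_{l,c}=\overline{O_{l,c}}$. If $y\in C_{l,c}$, the neighborhood $yV_{l+5}$ meets $O_{l,c}$, so $y\in zV_{l+5}^2$ for some such center. A point of $C_{l,0}\cap C_{l,1}$ would thus give centers of different colors with $z^{-1}z'\in V_{l+5}^4\subseteq V_{l+4}$, against Lemma~\ref{lem:sep}. Hence $C_{l,0}\cap C_{l,1}=\varnothing$.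

\section{A path of granted requests}\label{sec:path}

The process of Section~\ref{sec:construction} has been run to the end and its outcome is fixed. Let $K$, $s_0$, $\varepsilon$ be as in Proposition~\ref{prop:levels}. We choose $\iota_0,\iota_1,\dots$ so that every $\pi_m=(s_0;\iota_0,\dots,\iota_m)$ is granted. Once $\pi_m$ is known to be granted, we read off from the outcome
\[
w_m=w_{\pi_m},\qquad\gamma_m=\gamma_{\pi_m}=w_0\cdots w_m,\qquad W_{m+1}=W_{\pi_m},
\]
and use them to choose $\iota_{m+1}$. Put $\gamma_{-1}=1$, $W_0=V_0$, $b_{-1}=0$. Each $W_m$ is a symmetric open neighborhood of $1$, and $w_m\in W_m^2$ by (R1). At the start of step $m$ two conditions will hold: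
\begin{itemize}
\item[(P1)] $W_m\not\prec V_{d_m}$ (room);
\item[(P2)] $xV_{s_m}x^{-1}\subseteq V_{d_m+1}$ for all $x\in KV_{s_m}$ (visibility from level $s_m$ on).
\end{itemize}
For $m=0$ they hold by the choice of $d_0$ and the admissibility of $s_0$. In step $m$ we choose, in this order:
\begin{itemize}
\item[(C1)] $b_m>b_{m-1}$ such that, if $m$ is even, $V_{b_m-1}\subseteq W_m$ and $x^{-1}V_{b_m-1}x\subseteq V_{s_m+5}$ for all $x\in K$; and, if $m$ is odd, $\gamma_{m-1}V_{b_m}\gamma_{m-1}^{-1}\subseteq V_{m+1}$. All large $b_m$ work, by Lemma~\ref{lem:conj}(ii) and continuity of conjugation by $\gamma_{m-1}$.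
\item[(C2)] $d_{m+1}$ with $V_{b_m}\not\prec V_{d_{m+1}}$, by Lemma~\ref{lem:room}. Necessarily $d_{m+1}>b_m$.
\item[(C3)] $s_{m+1}>s_m$ such that (P2) holds for $m+1$, by Lemma~\ref{lem:conj}(i). Put $N_m=s_{m+1}+5$.
\item[(C4)] A finite $E_m\subseteq H\cap KV_{N_m}$ with $K\subseteq E_mV_{N_m}$. For each $y\in K$ there is $x\in H\cap yV_{N_m}$, and then $y\in xV_{N_m}$; finitely many of these open sets cover $K$.
\item[(C5)] $\sigma_m=\varepsilon|B_m$. Thus $c_{\pi_m}(l)=\varepsilon(l)$ for every active level.
\end{itemize}

\begin{lemma}\label{lem:granted}
If $\pi_{m-1}$ is granted (or $m=0$), (P1) and (P2) hold for $m$, and $\iota_0,\dots,\iota_m$ satisfy (C1)--(C5), then $\pi_m$ is granted.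
\end{lemma}

Given the lemma, (P1) holds for $m+1$: by (C2) if $m$ is even, and by (R2) if $m$ is odd. So the recursion continues.

\begin{proof}
Write $\gamma=\gamma_{m-1}$, $W=W_m$, $d=d_m$, $i(l)=i_{\pi_m}(l)$.

\emph{Candidates.} By (P1) we can choose recursively $u_k\in W\setminus\{u_0,\dots,u_{k-1}\}V_d$. Then $u_k^{-1}u_{k'}\notin V_d$ for all $k\ne k'$. Each quotient $u_k^{-1}u_{k'}$ lies in $W^2$ and so satisfies (R1).

\emph{Obstacles.} Let $Q$ be the set of instances of (R3): tuples $q=(x,l,z',c',j)$ with $x\in E_m$, $l$ active, and $(z',l,c',j)$ a center placed before the turn of $\pi_m$ with $c'\ne\varepsilon(l)$. It is finite. For $q\in Q$ put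
\[
r=l+i(l)+j,\qquad D_q=xV_rx^{-1},\qquad f_q=\gamma^{-1}z'x^{-1}.
\]
An element $v$ violates (R3) at $q$ if and only if $z'^{-1}\gamma vx\in V_r$, that is, $v\in\gamma^{-1}z'V_rx^{-1}=f_qD_q$. The sets $D_q$ are symmetric. Let $w=u_k^{-1}u_{k'}$ be given by Lemma~\ref{lem:dodge}. We show that neither $w$ nor $w^{-1}$ violates (R3). At a $q$ of type (b) there is nothing to prove, so let $q=(x,l,z',c',j)$ be such that $w,w^{-1}\in D_q^2$.

\emph{The level $l$ is below $s_m$.} Suppose $l\ge s_m$. Then $r\ge s_m$, and $x\in KV_{N_m}\subseteq KV_{s_m}$, so (P2) gives $D_q\subseteq V_{d+1}$ and $w\in V_{d+1}^2\subseteq V_d$, contrary to the choice of the $u_k$.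

\emph{An older center near $\gamma x$.} We have $t_m\le l<s_m$, so $m\ge1$ (as $t_0=s_0$) and $i(l)\geq1$. The sequence $t_0,t_1,\dots$ is $s_0,s_0,s_0,s_2,s_2,s_4,\dots$, so $t_{m-1}\le t_m\le l<s_m$ and $l$ is active for $\pi_{m-1}$. Hence $\pi_{m-1}$ placed the centers $(\gamma\tilde x,\,l,\,\varepsilon(l),\,i(l)-1)$ for $\tilde x\in E_{m-1}$. By (C4) for $m$ and $m-1$ there are $y\in K$ and $\tilde x\in E_{m-1}$ with $x\in yV_{N_m}$ and $y\in\tilde xV_{N_{m-1}}$. Since $N_m>N_{m-1}=s_m+5$ and $r\le l+4\le s_m+3$,
\[
x\in\tilde xV_{s_m+5}^2\subseteq\tilde xV_{s_m+4}\subseteq\tilde xV_r .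
\]
Put $p=\gamma\tilde x$. Then $(\gamma x)^{-1}p\in V_r$, and Lemma~\ref{lem:sep} gives
\[
z'^{-1}p\notin V_{l+(i(l)-1)+j}=V_{r-1}.
\]
This holds whether $z'$ was placed before or after the turn of $\pi_{m-1}$; here we use that the separation in (R3) is symmetric in the two ages.

\emph{Inherited separation.} Let $v\in\{w,w^{-1}\}$ and suppose $z'^{-1}\gamma vx\in V_r$. From $v\in D_q^2=xV_r^2x^{-1}$ we get $(\gamma vx)^{-1}\gamma x=x^{-1}v^{-1}x\in V_r^2$. Therefore
\[
z'^{-1}p=(z'^{-1}\gamma vx)\cdot\big((\gamma vx)^{-1}\gamma x\big)\cdot\big((\gamma x)^{-1}p\big)\in V_rV_r^2V_r\subseteq V_{r-1},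
\]
a contradiction. So $w$ and $w^{-1}$ both satisfy (R1) and (R3).

\emph{Condition (R2).} For even $m$ it is empty. For odd $m$, (C2) allows us to apply Lemma~\ref{lem:flip} with $V=V_{b_m}$ and $D=V_{d_{m+1}}$, so one of $w,w^{-1}$ satisfies (R2). That element satisfies (R1)--(R3), and $\pi_m$ is granted.
\end{proof}

The element $w_m$ chosen by the process need not be the one found in this proof; only (R1)--(R3) are used about it.

\section{The limit}\label{sec:limit}

It remains to see that the even steps control the products on one side and the odd steps on the other.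

\begin{lemma}\label{lem:tails}
\begin{itemize}
\item[(a)] If $m$ is even and $j\ge m$, then $\gamma_m^{-1}\gamma_j\in V_{b_m-1}$.
\item[(b)] If $m$ is odd and $j>m$, then $\gamma_j\gamma_m^{-1}\in V_m$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) We use induction on $j-m$, for all even $m$ at once. The case $j=m$ is trivial. For $j=m+1$ we have $\gamma_m^{-1}\gamma_j=w_{m+1}\in W_{m+1}^2=V_{b_m}^2\subseteq V_{b_m-1}$. Let $j\ge m+2$. The move $w_{m+2}$ lies in $W_{m+2}^2=w_{m+1}^{-1}V_{b_{m+1}}^2w_{m+1}$, so in the product with $w_{m+1}$ one conjugating factor cancels: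
\[
w_{m+1}w_{m+2}\in V_{b_{m+1}}^2w_{m+1}\subseteq V_{b_m}^4 .
\]
By induction $\gamma_{m+2}^{-1}\gamma_j\in V_{b_{m+2}-1}\subseteq V_{b_m}$. Hence $\gamma_m^{-1}\gamma_j=w_{m+1}w_{m+2}\cdot\gamma_{m+2}^{-1}\gamma_j\in V_{b_m}^5\subseteq V_{b_m-1}$.

(b) By (a) and (C1) for the even number $m+1$, $\gamma_{m+1}^{-1}\gamma_j\in V_{b_{m+1}-1}\subseteq W_{m+1}$. Together with $w_{m+1}\in W_{m+1}^2$ this gives $\gamma_m^{-1}\gamma_j\in W_{m+1}^3=w_m^{-1}V_{b_m}^3w_m$. Since $\gamma_m=\gamma_{m-1}w_m$, (C1) for $m$ gives
\[
\gamma_j\gamma_m^{-1}=\gamma_m(\gamma_m^{-1}\gamma_j)\gamma_m^{-1}\in\gamma_{m-1}V_{b_m}^3\gamma_{m-1}^{-1}\subseteq V_{m+1}^3\subseteq V_m .\qedhere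
\]
\end{proof}

\begin{proof}[End of the proof of Proposition~\ref{prop:levels}]
From $0=b_{-1}<b_0<b_1<\cdots$ we get $b_m-1\ge m$. For even $m$ and $j,j'\ge m$, Lemma~\ref{lem:tails}(a) gives $\gamma_j^{-1}\gamma_{j'}=(\gamma_m^{-1}\gamma_j)^{-1}(\gamma_m^{-1}\gamma_{j'})\in V_m^2$. For odd $m$ and $j,j'>m$, part (b) gives $\gamma_j\gamma_{j'}^{-1}=(\gamma_j\gamma_m^{-1})(\gamma_{j'}\gamma_m^{-1})^{-1}\in V_m^2$. So $(\gamma_j)$ is $\rho$-Cauchy, and by Lemma~\ref{lem:complete} it converges to some $g\in G$.

Let $x\in K$ and $l\ge s_0$, say $l\in B_k$. Let $m$ be the last step at which $B_k$ is placed: $m=k+2$ if $k$ is even, and $m=k+1$ if $k$ is odd. Then $m\ge2$ is even, $t_m=s_{m-2}\le s_k\le l$, and $l<s_{k+1}\le s_m$. So $l$ is active for $\pi_m$, which placed at level $l$ centers of color $\varepsilon(l)$ at the points $\gamma_m\tilde x$, $\tilde x\in E_m$. By (C4) choose $\tilde x\in E_m$ with $x\in\tilde xV_{N_m}$, and put $z=\gamma_m\tilde x$. For $j\ge m$, Lemma~\ref{lem:tails}(a) and (C1) show that the remaining moves are harmless at level $l$: we have $x^{-1}(\gamma_m^{-1}\gamma_j)x\in V_{s_m+5}$, and since $N_m>s_m+5$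 and $l+5\le s_m+4$,
\[
\gamma_jx=\gamma_mx\cdot x^{-1}(\gamma_m^{-1}\gamma_j)x\in zV_{N_m}V_{s_m+5}\subseteq zV_{s_m+4}\subseteq zV_{l+5}\subseteq O_{l,\varepsilon(l)} .
\]
Letting $j\to\infty$ we obtain $gx\in C_{l,\varepsilon(l)}$. As $x\in K$ and $l\ge s_0$ were arbitrary, and the sets $C_{l,0},C_{l,1}$ are closed and disjoint by Section~\ref{sec:construction}, the Proposition is proved, and with it Theorem~\ref{thm:main} and Corollary~\ref{cor:main}.
\end{proof}

\begin{thebibliography}{1}

\bibitem{nonshy}
\emph{Examples of non-shy sets},
\texttt{http://matwbn.icm.edu.pl/ksiazki/fm/fm144/fm14416.pdf}.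

\end{thebibliography}
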